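
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Independence in place of disjointness:\\ weak $L^p$ spaces on $2^\kappa$ for $1<p<2$}


\begin{abstract}
Let $2^\kappa$ be the product of $\kappa$ copies of the uniform two-point probability space. For $1<p<2$ and every infinite cardinal $\kappa$ we show that the weak $L^p$ space $L^{p,\infty}(2^\kappa)$ is isomorphic to $L^{p,\infty}$ of the disjoint union of $\kappa$ copies of $2^\kappa$. The disjoint copies are replaced by independent, randomly thinned copies inside a probability space; a noise operator, through hypercontractivity, allows infinitely many degrees of thinning to be used at once. We also show that $L^{p,\infty}(2^\kappa)$ is isomorphic to the $\ell^\infty$-sum of countably many copies of itself, and that for uncountable $\kappa$ the range $p<2$ is sharp.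
\end{abstract}

\section{The question and the answer}

Let $1<p<\infty$ and $p'=p/(p-1)$. For a measure space $(\Omega,\Sigma,\mu)$ the space $L^{p,\infty}(\Omega)$ consists of the measurable functions $f$, identified when equal almost everywhere, with
\[
\|f\|_{p,\infty}=\sup_{c>0}c\,\mu(|f|>c)^{1/p}<\infty .
\]
This quasinorm is equivalent to the norm
\[
\|f\|_*=\sup\Bigl\{\mu(\sigma)^{-1/p'}\int_\sigma|f|\,d\mu:\ \sigma\in\Sigma,\ 0<\mu(\sigma)<\infty\Bigr\},
\]
under which $L^{p,\infty}(\Omega)$ is a Banach space. \emph{Isomorphic}, written $\cong$, means isomorphic as topological vector spaces. Scalars are real; Remark~\ref{rem:complex} treats complex scalars.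

For an infinite cardinal $\kappa$ let $2^\kappa$ be the product space $\{0,1\}^\kappa$ with the product of the uniform probability measures. A direct sum $\bigoplus_\alpha\Omega_\alpha$ of measure spaces is their disjoint union, with the measure that restricts to the given one on each summand. Throughout we write
\[
Y=L^{p,\infty}(2^\kappa),\qquad \Omega=\bigoplus_{\alpha<\kappa}\Omega_\alpha\ \text{ with each }\Omega_\alpha=2^\kappa,\qquad Z=L^{p,\infty}(\Omega),
\]
and $\mu$ for the measure of $\Omega$. The following question is posed in \cite{WLP}: for $1<p<2$ and uncountable $\kappa$,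
\begin{itemize}
\item[(a)] are $Y$ and $Z$ isomorphic?
\item[(b)] more generally, does $Y$ contain a complemented subspace isomorphic to $L^{p,\infty}(\bigoplus_{\alpha<\kappa}2^\rho)$ for some uncountable $\rho$?
\end{itemize}

Restriction to one summand shows that $Y$ is complemented in $Z$. Both spaces are isomorphic to their squares, and the decomposition method (Section~\ref{sec:decomposition}) then shows that $Y\cong Z$ as soon as $Z$ is isomorphic to a complemented subspace of $Y$. So the issue is to fit $Z$ into $Y$, and at first sight this looks hopeless. Let $e_\alpha\in Z$ be the indicator of $\Omega_\alpha$. Since the $e_\alpha$ are disjoint,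
\begin{equation}\label{eq:weaklp}
\Bigl\|\sum_\alpha a_\alpha e_\alpha\Bigr\|_{p,\infty}=\sup_{c>0}c\,\bigl|\{\alpha:|a_\alpha|>c\}\bigr|^{1/p},
\end{equation}
so $Z$ contains weak $\ell^p$ on an index set of size $\kappa$. On a probability space, however, a family of nonzero disjointly supported functions is countable. If $\kappa$ is uncountable, the images of the $e_\alpha$ in $Y$ must therefore overlap, while their linear combinations must still obey \eqref{eq:weaklp} up to constants. For $p\ge2$ this is impossible (Theorem~\ref{thm:sharp}). For $p<2$ it is possible: independent functions can take over the role of disjoint ones.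

\begin{theorem}\label{thm:main}
Let $1<p<2$ and let $\kappa$ be an infinite cardinal. Then
\[
L^{p,\infty}(2^\kappa)\cong L^{p,\infty}\Bigl(\bigoplus_{\alpha<\kappa}2^\kappa\Bigr).
\]
In particular, the answers to \textup{(a)} and \textup{(b)} are affirmative, with $\rho=\kappa$ in \textup{(b)}.
\end{theorem}

The analytic content is the next theorem. Here $\ell^\infty(X)$ is the space of bounded sequences in the Banach space $X$.

\begin{theorem}\label{thm:embed}
Let $1<p<2$ and let $\kappa$ be an infinite cardinal. Then $\ell^\infty(Z)$ is isomorphic to a complemented subspace of $Y$.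
\end{theorem}

For Theorem~\ref{thm:main} it would suffice to have $Z$ in place of $\ell^\infty(Z)$. The stronger form requires only a relabeling in the construction, and it makes $Y$ absorb many other spaces. Maharam types are recalled in Section~\ref{sec:decomposition}.

\begin{theorem}\label{thm:absorb}
Let $1<p<2$ and let $\kappa$ be an infinite cardinal.
\begin{itemize}
\item[(a)] $Y\cong\ell^\infty(Y)$.
\item[(b)] If $\Omega'$ is a direct sum of at most $\kappa$ finite measure spaces, each of Maharam type at most $\kappa$, then $L^{p,\infty}(\Omega')$ is isomorphic to a complemented subspace of $Y$.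
\item[(c)] If, moreover, a Maharam-homogeneous component of type $\kappa$ occurs in $\Omega'$, then $L^{p,\infty}(\Omega')\cong Y$.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:sharp}
Let $1<p<\infty$, let $\kappa,\lambda$ be uncountable cardinals, $\rho$ an infinite cardinal, and $X=L^{p,\infty}(\bigoplus_{\alpha<\lambda}2^\rho)$.
\begin{itemize}
\item[(a)] The following are equivalent:
\begin{itemize}
\item[(i)] $X$ is isomorphic to a complemented subspace of $L^{p,\infty}(2^\kappa)$;
\item[(ii)] $X$ is isomorphic to a subspace of $L^{p,\infty}(2^\kappa)$;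
\item[(iii)] $p<2$ and $\max(\lambda,\rho)\le\kappa$.
\end{itemize}
\item[(b)] $X\cong L^{p,\infty}(2^\kappa)$ if and only if $p<2$, $\lambda\le\kappa$ and $\rho=\kappa$.
\end{itemize}
\end{theorem}

With $\lambda=\kappa$ this gives the full answer to question (b): for uncountable $\kappa$ and infinite $\rho$, the space $L^{p,\infty}(2^\kappa)$ contains a copy, equivalently a complemented copy, of $L^{p,\infty}(\bigoplus_{\alpha<\kappa}2^\rho)$ exactly when $p<2$ and $\rho\le\kappa$, and it is isomorphic to that space exactly when $p<2$ and $\rho=\kappa$. No assumption beyond ZFC is used.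

Section~\ref{sec:model} carries out the construction by hand for the functions $\sum_{\alpha\in A}e_\alpha$. Sections~\ref{sec:randomize} and \ref{sec:smooth} provide the two families of operators needed in general, Section~\ref{sec:glue} combines them to prove Theorem~\ref{thm:embed}, Section~\ref{sec:decomposition} proves Theorems~\ref{thm:main} and \ref{thm:absorb}, and Section~\ref{sec:sharp} proves Theorem~\ref{thm:sharp}.

\section{Preliminaries on weak $L^p$}\label{sec:prelim}

All measure spaces below are direct sums of finite measure spaces.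

\medskip\noindent\textbf{The two norms.} We have
\begin{equation}\label{eq:norms}
\|f\|_{p,\infty}\le\|f\|_*\le p'\|f\|_{p,\infty}.
\end{equation}
For the first inequality, let $\sigma\subset\{|f|>c\}$ have finite measure. Then $c\,\mu(\sigma)\le\int_\sigma|f|\le\|f\|_*\,\mu(\sigma)^{1/p'}$, that is, $c\,\mu(\sigma)^{1/p}\le\|f\|_*$; take the supremum over $\sigma$. For the second, put $m=\mu(\sigma)$, assume $\|f\|_{p,\infty}=1$, and compute
\[
\int_\sigma|f|\le\int_0^\infty\min(m,c^{-p})\,dc=m^{1/p'}+\tfrac1{p-1}m^{1/p'}=p'm^{1/p'} .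
\]

\noindent\textbf{Countable support.} If $f\in L^{p,\infty}(\bigoplus_i\Omega_i)$ with finite measure spaces $\Omega_i$, then $f=0$ a.e.\ on all but countably many $\Omega_i$, because each set $\{|f|>1/m\}$ has finite measure and so meets only countably many $\Omega_i$ in a non-null set.

\medskip\noindent\textbf{Finite measure.} If $\mu$ is finite and $1\le s<p$, then $L^{p,\infty}\subset L^s$ continuously: for $\|f\|_{p,\infty}\le1$ we have $\int|f|^s\le\mu(\Omega)+\int_1^\infty sc^{s-1-p}\,dc<\infty$. On a probability space moreover $\|f\|_{L^1}\le\|f\|_*$ and $\|f\|_{p,\infty}\le\|f\|_{L^p}$.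

\medskip\noindent\textbf{Restriction and scaling.} For measurable $A\subset\Omega$, multiplication by $1_A$ is a projection of $L^{p,\infty}(\Omega)$ onto a copy of $L^{p,\infty}(A)$, and $L^{p,\infty}(\Omega)\cong L^{p,\infty}(A)\oplus L^{p,\infty}(\Omega\setminus A)$. Replacing $\mu$ by $a\mu$ with $0<a<\infty$ only multiplies $\|\cdot\|_{p,\infty}$ by $a^{1/p}$.

\medskip\noindent\textbf{Truncated moments.} Suppose $\mu(|F|>c)\le Ac^{-q}$ for all $c>0$. Then for $\lambda>0$
\begin{align}
\int_{|F|\le\lambda}F^2\,d\mu&\le\int_0^\lambda 2s\,\mu(|F|>s)\,ds\le\frac{2}{2-q}\,A\lambda^{2-q}&&(q<2),\label{eq:small}\\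
\int_{|F|>\lambda}|F|^t\,d\mu&=\lambda^t\mu(|F|>\lambda)+\int_\lambda^\infty ts^{t-1}\mu(|F|>s)\,ds\le\frac{q}{q-t}\,A\lambda^{t-q}&&(0<t<q).\label{eq:large}
\end{align}
The first of these is where the hypothesis $p<2$ of our positive results will enter.

\medskip
We shall build elements of $Z$ as limits of functionals. Let $\mathcal H$ be the space of bounded measurable functions on $\Omega$ that vanish outside finitely many $\Omega_\alpha$.

\begin{lemma}\label{lem:represent}
Let $\varphi:\mathcal H\to\mathbb R$ be linear, and suppose that $|\varphi(h)|\le C\mu(\sigma)^{1/p'}$ whenever $h\in\mathcal H$, $|h|\le1_\sigma$ and $\sigma$ lies in finitely many $\Omega_\alpha$. Then there is a unique $f\in Z$ with $\varphi(h)=\int fh\,d\mu$ for all $h\in\mathcal H$, and $\|f\|_*\le C$.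
\end{lemma}

\begin{proof}
Fix $\alpha$. The set function $\nu_\alpha(\sigma)=\varphi(1_\sigma)$, $\sigma\subset\Omega_\alpha$, is finitely additive and $|\nu_\alpha(\sigma)|\le C\mu(\sigma)^{1/p'}$. Hence $\nu_\alpha(\sigma_n)\to0$ when $\sigma_n\downarrow\emptyset$, so $\nu_\alpha$ is countably additive, and it vanishes on null sets. By the Radon--Nikodym theorem there is $f_\alpha\in L^1(\Omega_\alpha)$ with $\varphi(h)=\int f_\alpha h$ for simple $h$ on $\Omega_\alpha$. Since $|\varphi(h)|\le C\|h\|_\infty$ for $h$ living on $\Omega_\alpha$, uniform approximation gives this for all bounded $h$ on $\Omega_\alpha$. Let $f$ be the function that equals $f_\alpha$ on $\Omega_\alpha$. By linearity $\varphi(h)=\int fh\,d\mu$ for $h\in\mathcal H$.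

If $\sigma$ lies in finitely many $\Omega_\alpha$, then $\int_\sigma|f|=\varphi(1_\sigma\operatorname{sgn}f)\le C\mu(\sigma)^{1/p'}$. A general $\sigma$ of finite measure lies, up to a null set, in countably many $\Omega_\alpha$, and monotone convergence gives the same bound. Thus $\|f\|_*\le C$. Testing on functions $h$ that live on a single $\Omega_\alpha$ gives uniqueness.
\end{proof}

\section{The smallest case: finite sums of the $e_\alpha$}\label{sec:model}

Let $1<p<2$, let $A\subset\kappa$ have $n\ge1$ elements, and let $F=\sum_{\alpha\in A}e_\alpha$, so that $\|F\|_{p,\infty}=n^{1/p}$. We look for functions $g_\alpha$, $\alpha<\kappa$, on one probability space such that $\|\sum_{\alpha\in A}g_\alpha\|_{p,\infty}$ is comparable to $n^{1/p}$ for every finite $A$.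

\medskip\noindent\textbf{One scale.} Let $N=2^k$ with an integer $k\ge1$. A function of height $N^{1/p}$ on a set of probability $1/N$ has the same quasinorm as $e_\alpha$. Place such sets independently and attach random signs: let
\[
g_\alpha=N^{1/p}\varepsilon_\alpha b_\alpha ,\qquad U_kF=\sum_{\alpha\in A}g_\alpha ,
\]
where all $\varepsilon_\alpha$ (uniform signs) and $b_\alpha\in\{0,1\}$ with $\mathbb P(b_\alpha=1)=1/N$ are independent.

\emph{Upper bound.} If $c<N^{1/p}$, then $c^p\,\mathbb P(|U_kF|>c)\le N\cdot\frac nN=n$, because some $b_\alpha$ with $\alpha\in A$ must equal $1$. The terms $g_\alpha$ are independent with mean zero and variance $N^{2/p}/N$, so for every $c>0$ Chebyshev's inequality gives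
\begin{equation}\label{eq:modelvar}
\mathbb P(|U_kF|>c)\le c^{-2}\,\mathbb E(U_kF)^2=c^{-2}N^{2/p}\,\frac nN=nN^{2/p-1}c^{-2},
\end{equation}
and for $c\ge N^{1/p}$ this implies $c^p\,\mathbb P(|U_kF|>c)\le nN^{2/p-1}c^{p-2}\le n$, since $p<2$. So $\|U_kF\|_{p,\infty}\le\|F\|_{p,\infty}$ for every $k$.

\emph{Lower bound when $n\le N$.} With probability $\frac nN(1-\frac1N)^{n-1}\ge\frac n{eN}$ exactly one $b_\alpha$ with $\alpha\in A$ equals $1$, and then $|U_kF|=N^{1/p}$. Hence $\|U_kF\|_{p,\infty}\ge(n/e)^{1/p}$: thinning has made the independent functions nearly disjoint.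

\emph{Failure when $n\gg N$.} By the computation in \eqref{eq:modelvar}, the $L^2$ norm of $U_kF$ is $N^{1/p-1/2}n^{1/2}$, so $\|U_kF\|_{p,\infty}\le\|U_kF\|_{L^2}=(N/n)^{1/p-1/2}\,n^{1/p}$, much smaller than $n^{1/p}$. Each scale sees only sets of measure up to its $N$, and all scales are needed at once.

\medskip\noindent\textbf{All scales.} Choose disjoint pieces $D_k$, $k\ge1$, of a probability space, of measures $\delta_k$ with $\delta_{k+1}\le\delta_k/2$, and put a copy of $\delta_k^{-1/p}U_kF$ on $D_k$; the factor compensates the mass of $D_k$. Call the result $JF$. Then $\|JF\|_{p,\infty}\ge\|U_kF\|_{p,\infty}$ for every $k$, and taking $2^k\ge n$ gives $\|JF\|_{p,\infty}\ge(n/e)^{1/p}$. For the upper bound put $s=c^p$. By the estimates above,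
\[
c^p\,\mathbb P(|JF|>c)=\sum_k\delta_ks\,\mathbb P\bigl(|U_kF|>(\delta_ks)^{1/p}\bigr)\le\sum_k\min\bigl(\delta_ks,\ n,\ n\,2^{k\eta}(\delta_ks)^{-\eta}\bigr),\qquad \eta=\tfrac2p-1>0 .
\]
The first two bounds alone would not do, since the number of $k$ with $\delta_ks\ge n$ is unbounded as $s\to\infty$. The third saves us if $\delta_k$ decreases so fast that $(2^k\delta_{k+1}/\delta_k)^\eta\le2^{-k}$. Let $m$ be the largest index with $\delta_ms\ge n$. The terms with $k>m$ add up to at most $2\delta_{m+1}s\le2n$, the term $k=m$ is at most $n$, and for $k<m$ we have $\delta_ks\ge n\delta_k/\delta_m\ge n\delta_k/\delta_{k+1}$, so the term is at most $n^{1-\eta}2^{-k}\le n2^{-k}$. Altogether $\|JF\|_{p,\infty}^p\le4n$. (If no such $m$ exists, the sum is at most $2\delta_1s\le2n$.)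

\medskip\noindent\textbf{What remains.} For general $F\in Z$ we need a linear operator, a projection, and a substitute for \eqref{eq:modelvar}. The last is the real obstacle: \eqref{eq:modelvar} says that the tail of $U_kF$ decays faster than $c^{-p}$, and this used that $F$ is bounded. If some $F_\alpha$ itself has a tail of order $c^{-p}$, it fails, and Section~\ref{sec:smooth} shows that then $JF$ need not even belong to weak $L^p$. The remedy will be to smooth $F$ before thinning it.

\section{Randomization operators}\label{sec:randomize}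

From here to the end of Section~\ref{sec:decomposition} we have $1<p<2$. Let $k\ge1$ be an integer and $N=2^k$. Consider the probability space
\[
\mathcal X_k=\prod_{\alpha<\kappa}\bigl(\{-1,1\}\times\{0,1\}^k\times2^\kappa\bigr)
\]
with the product of uniform measures. It is a copy of $2^\kappa$, because $\kappa\cdot(1+k+\kappa)=\kappa$. Let $\varepsilon_\alpha$ be the sign coordinate in the factor with index $\alpha$, $b_\alpha$ the product of its $k$ middle coordinates, so that $\mathbb P(b_\alpha=1)=1/N$, and $x_\alpha\in2^\kappa$ its last coordinate. All these are independent. For $F=(F_\alpha)_{\alpha<\kappa}$ on $\Omega$ and $h\in\mathcal H$ define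
\[
U_kF=N^{1/p}\sum_\alpha\varepsilon_\alpha b_\alpha F_\alpha(x_\alpha),\qquad
V_kh=N^{1/p'}\sum_\alpha\varepsilon_\alpha b_\alpha h_\alpha(x_\alpha).
\]
The sum $V_kh$ is finite. The next lemma shows that $U_kF$ makes sense; its case $q=p$ is the uniform upper bound, and its case $q>p$ replaces \eqref{eq:modelvar}.

\begin{lemma}\label{lem:upper}
Let $q\in[p,2)$ and suppose $\mu(|F|>c)\le Ac^{-q}$ for all $c>0$. Then the series $U_kF$, taken over the countably many $\alpha$ with $F_\alpha\ne0$, converges almost surely, its sum does not depend on the enumeration, and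
\[
\mathbb P(|U_kF|>c)\le K_q\,A\,N^{q/p-1}c^{-q}\quad(c>0),\qquad K_q=\frac{4-q}{2-q}.
\]
\end{lemma}

\begin{proof}
Only countably many $F_\alpha$ are nonzero, as for elements of $L^{p,\infty}$ in Section~\ref{sec:prelim}, since $\{|F|>1/m\}$ has finite measure. Let $c>0$ and $\lambda=cN^{-1/p}$. We split $F=F1_{\{|F|>\lambda\}}+F1_{\{|F|\le\lambda\}}$ and treat the two resulting series separately.

\emph{Large values.} The events $\{b_\alpha=1,\ |F_\alpha(x_\alpha)|>\lambda\}$ have probabilities with sum
\[
\tfrac1N\,\mu(|F|>\lambda)\le AN^{q/p-1}c^{-q}.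
\]
By the Borel--Cantelli lemma almost surely only finitely many of them occur, so the series formed with $F1_{\{|F|>\lambda\}}$ has almost surely only finitely many nonzero terms. With probability at least $1-AN^{q/p-1}c^{-q}$ it has none.

\emph{Small values.} The series formed with $F1_{\{|F|\le\lambda\}}$ has independent terms of mean zero. By \eqref{eq:small} the sum of their variances is
\[
N^{2/p}\,\frac1N\int_{|F|\le\lambda}F^2\,d\mu\le N^{2/p-1}\,\frac{2}{2-q}\,A\lambda^{2-q}=\frac2{2-q}\,AN^{q/p-1}c^{2-q}.
\]
So it converges almost surely, by Kolmogorov's theorem, and unconditionally in $L^2$; in particular its sum does not depend on the enumeration. By Chebyshev's inequality this sum exceeds $c$ in modulus with probability at most $\frac2{2-q}AN^{q/p-1}c^{-q}$.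

Together these facts give the convergence of $U_kF$ and its independence of the enumeration. Adding the two probabilities gives the estimate, as $1+\frac2{2-q}=K_q$.
\end{proof}

Hence $U_k$ is linear on $Z$ and $\mathbb P(|U_kF|>c)\le K_p\|F\|_{p,\infty}^pc^{-p}$, with $K_p$ independent of $k$. In particular $U_kF\in L^1(\mathcal X_k)$ for $F\in Z$.

The operator $V_k$ serves to recover $F$ from $U_kF$. Part (i) of the next lemma says that it does so exactly. Part (ii) says that the functional $h\mapsto\mathbb E(G\,V_kh)$ is bounded as Lemma~\ref{lem:represent} requires, as long as the support of $h$ has measure at most $N$, the same restriction as for the lower bound in Section~\ref{sec:model}.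

\begin{lemma}\label{lem:dual}
\begin{itemize}
\item[(i)] If $F\in Z$ and $h\in\mathcal H$, then $\mathbb E(U_kF\cdot V_kh)=\int Fh\,d\mu$.
\item[(ii)] Let $G\in L^{p,\infty}(\mathcal X_k)$, $h\in\mathcal H$ and $|h|\le1_\sigma$, where $\sigma$ lies in finitely many $\Omega_\alpha$ and $\mu(\sigma)\le2^k$. Then
\[
|\mathbb E(G\,V_kh)|\le C_p\|G\|_*\,\mu(\sigma)^{1/p'},\qquad C_p=\sum_{l\ge1}(l!)^{-1/p'}<\infty .
\]
\end{itemize}
\end{lemma}

\begin{proof}
(i) Fix $\beta$ and write $U_kF=N^{1/p}\varepsilon_\beta b_\beta F_\beta(x_\beta)+R_\beta$. Here $R_\beta$ is $U_k$ applied to $F$ with its component on $\Omega_\beta$ removed, so it is integrable and independent of $(\varepsilon_\beta,b_\beta,x_\beta)$. Since $\mathbb E(\varepsilon_\beta b_\beta h_\beta(x_\beta))=0$, we get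
\[
\mathbb E\bigl(U_kF\cdot\varepsilon_\beta b_\beta h_\beta(x_\beta)\bigr)=N^{1/p}\,\mathbb E\bigl(b_\beta F_\beta(x_\beta)h_\beta(x_\beta)\bigr)=N^{1/p-1}\int F_\beta h_\beta .
\]
Multiply by $N^{1/p'}$ and sum over the finitely many $\beta$ with $h_\beta\ne0$.

(ii) We have $|V_kh|\le N^{1/p'}S$ with $S=\sum_\alpha b_\alpha1_{\sigma\cap\Omega_\alpha}(x_\alpha)$. This is a finite sum of independent $\{0,1\}$-valued variables with means $\theta_\alpha=\mu(\sigma\cap\Omega_\alpha)/N$, and $\theta=\sum_\alpha\theta_\alpha=\mu(\sigma)/N\le1$. The union bound over $l$-element sets $L$ of indices gives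
\[
\mathbb P(S\ge l)\le\sum_{|L|=l}\ \prod_{\alpha\in L}\theta_\alpha\le\frac{\theta^l}{l!}.
\]
Since $S=\sum_{l\ge1}1_{\{S\ge l\}}$, the definition of $\|\cdot\|_*$ yields
\[
|\mathbb E(G\,V_kh)|\le N^{1/p'}\sum_{l\ge1}\mathbb E\bigl(|G|1_{\{S\ge l\}}\bigr)\le N^{1/p'}\|G\|_*\sum_{l\ge1}\Bigl(\frac{\theta^l}{l!}\Bigr)^{1/p'}\le C_p\|G\|_*(N\theta)^{1/p'},
\]
where $\theta\le1$ was used in the last step, and $N\theta=\mu(\sigma)$.
\end{proof}

\section{Smoothing}\label{sec:smooth}

\noindent\textbf{Why smoothing is needed.} Let $F$ live on one component $\Omega_0$ and satisfy $\mu(|F|>c)=\min(1,c^{-p})$; for instance $F(x)=\bigl(\sum_{i<\omega}x_i2^{-i-1}\bigr)^{-1/p}$. Then $\mathbb P(|U_kF|>c)=\min(2^{-k},c^{-p})$. If $\delta_k^{-1/p}U_kF$ is placed on the piece $D_k$ as in Section~\ref{sec:model}, the resulting function $J_0F$ satisfies, with $s=c^p$,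
\[
c^p\,\mathbb P(|J_0F|>c)=\sum_k\min(2^{-k}\delta_ks,\,1)\longrightarrow\infty\qquad(s\to\infty).
\]
So $J_0F\notin L^{p,\infty}$, however the $\delta_k$ are chosen. We therefore look for uniformly bounded linear operators $T$ on $Z$ such that $TF$ has a tail $O(c^{-q})$ for some $q>p$. They should be close to the identity in the sense that $\int(TF)h\,d\mu$ approximates $\int Fh\,d\mu$ for each $h\in\mathcal H$, since $F$ will be recovered through such integrals.

If $\kappa=\omega$, one can take for $T$ the conditional expectation $E_n$ onto the first $n$ coordinates of every component. Averaging over cylinders of measure $2^{-n}$ shows $|E_nF|\le2^n2^{-n/p'}\|F\|_*=2^{n/p}\|F\|_*$, so $E_nF$ is even bounded. For uncountable $\kappa$ this breaks down: a sequence of finite sets of coordinates misses some $\gamma<\kappa$, and the corresponding conditional expectations all annihilate the function $(-1)^{x_\gamma}$. We use instead smoothing operators that treat all coordinates alike.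

\medskip\noindent\textbf{The noise operator.} Let $0<r<1$. Let $x,x'$ be independent uniform points of $2^\kappa$, and let $(\theta_i)_{i<\kappa}$ be independent of them and i.i.d.\ with $\mathbb P(\theta_i=1)=r=1-\mathbb P(\theta_i=0)$. Put $y_i=x_i$ if $\theta_i=1$ and $y_i=x_i'$ if $\theta_i=0$; thus each coordinate is kept with probability $r$ and otherwise resampled. Then $y$ is uniform, and the pairs $(x_i,y_i)$ are i.i.d.\ with a symmetric law, so $(x,y)$ and $(y,x)$ have the same distribution. For $f\in L^1(2^\kappa)$ let
\[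
T_rf(x)=\mathbb E(f(y)\mid x).
\]
We use the following facts.
\begin{itemize}
\item $T_r$ is positive, $T_r1=1$, and $T_r$ is a contraction on $L^s$ for $1\le s\le\infty$. By symmetry, $\int(T_rf)h=\mathbb E f(y)h(x)=\int f\,T_rh$ for $f\in L^1$, $h\in L^\infty$, and for nonnegative measurable $f,h$.
\item For finite $A\subset\kappa$ let $w_A(x)=\prod_{i\in A}(-1)^{x_i}$ be the Walsh function. Then $T_rw_A=r^{|A|}w_A$. The span of the $w_A$ is dense in $L^s$ for $1\le s<\infty$ and the $T_r$ are contractions, so $T_rh\to h$ in $L^s$ as $r\to1$, for every $h\in L^s$.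
\item \emph{Hypercontractivity} (Bonami \cite{Bonami}, Beckner \cite{Beckner}): for $1<s<\infty$ and $q(s)=1+(s-1)/r^2$,
\begin{equation}\label{eq:hyper}
\|T_rf\|_{L^{q(s)}}\le\|f\|_{L^s}.
\end{equation}
This is stated for functions of finitely many coordinates. If $f_n\to f$ in $L^s$ with such $f_n$, then $T_rf_n\to T_rf$ in $L^s$ and a.e.\ along a subsequence, so Fatou's lemma extends \eqref{eq:hyper} to all $f\in L^s$.
\end{itemize}
On $\Omega$ we let $T_r$ act on each component: $T_rF=(T_rF_\alpha)_{\alpha<\kappa}$ whenever all $F_\alpha\in L^1(\Omega_\alpha)$.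

\begin{lemma}\label{lem:smooth}
Let $0<r<1$.
\begin{itemize}
\item[(i)] $\|T_rF\|_*\le\|F\|_*$ for $F\in Z$.
\item[(ii)] There are $q\in(p,2)$ and $A<\infty$, depending only on $p$ and $r$, such that $\mu(|T_rF|>c)\le Ac^{-q}$ for all $c>0$ and all $F\in Z$ with $\|F\|_{p,\infty}\le1$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $0<\mu(\sigma)<\infty$ and $g=T_r1_\sigma$, so that $0\le g\le1$ and $\int g\,d\mu=\mu(\sigma)$. By positivity and symmetry, and then writing $g=\int_0^11_{\{g>t\}}\,dt$,
\[
\int_\sigma|T_rF|\,d\mu\le\int|F|\,g\,d\mu=\int_0^1\int_{\{g>t\}}|F|\,d\mu\,dt\le\|F\|_*\int_0^1\mu(g>t)^{1/p'}\,dt .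
\]
By Jensen's inequality the last integral is at most $\bigl(\int_0^1\mu(g>t)\,dt\bigr)^{1/p'}=\mu(\sigma)^{1/p'}$.

(ii) We interpolate between two exponents on either side of $p$, namely $t=\frac{1+p}2\in(1,p)$ and $2$. The quotient
\[
\frac{q(s)}s=\frac1{r^2}-\Bigl(\frac1{r^2}-1\Bigr)\frac1s
\]
exceeds $1$ for $s>1$ and increases with $s$. So we can choose $u>1$, depending only on $p$ and $r$, with $u\le q(t)/t\le q(2)/2$ and $up<2$. Put $q=up\in(p,2)$. For $s\in\{t,2\}$ we have $us\le q(s)$, and since the components are probability spaces, \eqref{eq:hyper} gives $\|T_rF_\alpha\|_{L^{us}}\le\|F_\alpha\|_{L^s}$. Summing over $\alpha$ and using $u\ge1$,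
\begin{equation}\label{eq:hyperomega}
\int|T_rF|^{us}\,d\mu\le\sum_\alpha\Bigl(\int|F_\alpha|^s\Bigr)^u\le\Bigl(\int|F|^s\,d\mu\Bigr)^u\qquad(s\in\{t,2\},\ F\in L^s(\Omega)).
\end{equation}
Let $\|F\|_{p,\infty}\le1$ and $c>0$, and split $F=F'+F''$ with $F'=F1_{\{|F|>c\}}$. By \eqref{eq:large} and \eqref{eq:small}, with $p$ in place of $q$ and with $1$ in place of $A$,
\[
\int|F'|^t\,d\mu\le\frac p{p-t}\,c^{t-p},\qquad\int|F''|^2\,d\mu\le\frac2{2-p}\,c^{2-p}.
\]
Chebyshev's inequality and \eqref{eq:hyperomega} yield
\begin{align*}
\mu(|T_rF|>2c)&\le\mu(|T_rF'|>c)+\mu(|T_rF''|>c)\\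
&\le c^{-ut}\Bigl(\frac p{p-t}\,c^{t-p}\Bigr)^u+c^{-2u}\Bigl(\frac2{2-p}\,c^{2-p}\Bigr)^u=Bc^{-up}
\end{align*}
with $B=(\frac p{p-t})^u+(\frac2{2-p})^u$. Replacing $c$ by $c/2$ we obtain the claim with $A=2^qB$.
\end{proof}

\section{Gluing the scales: proof of Theorem \ref{thm:embed}}\label{sec:glue}

To recover $F$ from $T_rF$ we must let $r\to1$ along the scales. Then the exponent $q$ of Lemma~\ref{lem:smooth} tends to $p$, and the gain over the tail $c^{-p}$ deteriorates from scale to scale. This does not matter, because the pieces on which the scales live may shrink as fast as we like.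

\medskip\noindent\textbf{Choices.} Fix $r_k\in(0,1)$ with $r_k\to1$. Let $q_k\in(p,2)$ and $A'_k$ be the constants of Lemma~\ref{lem:smooth}(ii) for $r=r_k$, and put
\[
\eta_k=\frac{q_k}p-1>0,\qquad A_k=K_{q_k}A'_k\,2^{k\eta_k},\qquad K=K_p .
\]
If $F\in Z$ and $\|F\|_*\le1$, then $\|T_{r_k}F\|_{p,\infty}\le\|T_{r_k}F\|_*\le1$ by Lemma~\ref{lem:smooth}(i), and also $\|F\|_{p,\infty}\le1$. So Lemma~\ref{lem:upper}, applied to $T_{r_k}F$ with the exponents $p$ and $q_k$, gives
\begin{equation}\label{eq:threebounds}
\mathbb P(|U_kT_{r_k}F|>c)\le\min\bigl(1,\ Kc^{-p},\ A_kc^{-q_k}\bigr)\qquad(c>0).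
\end{equation}
Choose $\delta_k=2^{-l_k}$ with integers $1=l_1<l_2<\cdots$ growing so fast that
\begin{equation}\label{eq:delta}
A_k\Bigl(\frac{\delta_{k+1}}{\delta_k}\Bigr)^{\eta_k}\le2^{-k}\qquad(k\ge1);
\end{equation}
note that $\delta_{k+1}\le\delta_k/2$. The sets
\[
D_k=\{x\in2^\kappa:\ x_0=\dots=x_{l_k-2}=0,\ x_{l_k-1}=1\}
\]
are disjoint and have measure $\delta_k$. With normalized measure, $D_k$ is a copy of $\{0,1\}^{\kappa\setminus l_k}$, hence of $2^\kappa$ and of $\mathcal X_k$. Let $\psi_k:D_k\to\mathcal X_k$ be the corresponding isomorphism. Finally, fix a map $i:\mathbb N\to\mathbb N$ all of whose fibers $\mathcal K_j=\{k:i(k)=j\}$ are infinite, and let $\mathcal U_j$ be a free ultrafilter on $\mathcal K_j$. The scales in $\mathcal K_j$ will carry the $j$-th entry of a sequence in $\ell^\infty(Z)$; since $\mathcal K_j$ is infinite, that entry is still seen at arbitrarily large scales.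

\medskip\noindent\textbf{The embedding $J:\ell^\infty(Z)\to Y$.} For $F=(F^{(j)})_j$ let
\[
JF=\delta_k^{-1/p}\,\bigl(U_kT_{r_k}F^{(i(k))}\bigr)\circ\psi_k\ \text{ on }D_k\quad(k\in\mathbb N),\qquad JF=0\ \text{ off }\bigcup_kD_k .
\]
This is linear in $F$. Let $\sup_j\|F^{(j)}\|_*\le1$, $c>0$ and $s=c^p$. By \eqref{eq:threebounds},
\[
c^p\,\mathbb P(|JF|>c)=\sum_k\delta_ks\,\mathbb P\bigl(|U_kT_{r_k}F^{(i(k))}|>(\delta_ks)^{1/p}\bigr)\le\sum_k\min\bigl(\delta_ks,\ K,\ A_k(\delta_ks)^{-\eta_k}\bigr).
\]
If $\delta_1s<1$, the sum is at most $\sum_k\delta_ks\le2\delta_1s\le2$. Otherwise let $n$ be the largest index with $\delta_ns\ge1$.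
\begin{itemize}
\item The terms with $k>n$ contribute at most $\sum_{k>n}\delta_ks\le2\delta_{n+1}s\le2$.
\item The term with $k=n$ contributes at most $K$.
\item For $k<n$ we have $\delta_ks\ge\delta_k/\delta_n\ge\delta_k/\delta_{k+1}$, so by \eqref{eq:delta} the term is at most $2^{-k}$. These terms contribute at most $1$.
\end{itemize}
Hence $\|JF\|_{p,\infty}^p\le K+3$, and $J$ is bounded.

\medskip\noindent\textbf{The left inverse $Q:Y\to\ell^\infty(Z)$.} For $G\in Y$ let $G_k=\delta_k^{1/p}\,(G|_{D_k})\circ\psi_k^{-1}$ on $\mathcal X_k$. For $\tau\subset\mathcal X_k$,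
\[
\int_\tau|G_k|\,d\mathbb P=\delta_k^{1/p-1}\int_{\psi_k^{-1}\tau}|G|\le\delta_k^{-1/p'}\|G\|_*\bigl(\delta_k\mathbb P(\tau)\bigr)^{1/p'}=\|G\|_*\,\mathbb P(\tau)^{1/p'},
\]
so $\|G_k\|_*\le\|G\|_*$. For $j\in\mathbb N$ and $h\in\mathcal H$ put
\[
\varphi_j(h)=\lim_{k\to\mathcal U_j}\mathbb E(G_k\,V_kh).
\]
Let $|h|\le1_\sigma$ with $\sigma$ in finitely many $\Omega_\alpha$. Then $\mu(\sigma)\le2^k$ for all but finitely many $k$, and Lemma~\ref{lem:dual}(ii) bounds $|\mathbb E(G_kV_kh)|$ by $C_p\|G\|_*\,\mu(\sigma)^{1/p'}$ for these $k$. A free ultrafilter ignores finite sets. So, multiplying by scalars, we see that the limit exists for every $h\in\mathcal H$; moreover $\varphi_j$ is linear, and $|\varphi_j(h)|\le C_p\|G\|_*\,\mu(\sigma)^{1/p'}$ when $|h|\le1_\sigma$. Lemma~\ref{lem:represent} gives a unique $Q_jG\in Z$ with $\varphi_j(h)=\int(Q_jG)h\,d\mu$ for all $h\in\mathcal H$, and $\|Q_jG\|_*\le C_p\|G\|_*$. By uniqueness $Q_j$ is linear, so $QG=(Q_jG)_j$ defines a bounded operator $Q:Y\to\ell^\infty(Z)$.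

\medskip\noindent\textbf{$QJ$ is the identity.} Let $G=JF$. For $k\in\mathcal K_j$ we have $G_k=U_kT_{r_k}F^{(j)}$. So for $h\in\mathcal H$, by Lemma~\ref{lem:dual}(i) and the symmetry of $T_{r_k}$,
\[
\mathbb E(G_k\,V_kh)=\int(T_{r_k}F^{(j)})\,h\,d\mu=\int F^{(j)}\,T_{r_k}h\,d\mu\longrightarrow\int F^{(j)}h\,d\mu\qquad(k\to\infty,\ k\in\mathcal K_j).
\]
The convergence holds because only finitely many components matter, and on each of them $F^{(j)}_\alpha\in L^s$ for some $s\in(1,p)$ while $T_{r_k}h_\alpha\to h_\alpha$ in $L^{s/(s-1)}$. Hence $\varphi_j(h)=\int F^{(j)}h\,d\mu$ for all $h\in\mathcal H$, and $Q_jJF=F^{(j)}$ for every $j$ by uniqueness in Lemma~\ref{lem:represent}.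

Consequently $J$ is an isomorphism onto its range, and $JQ$ is a bounded projection of $Y$ onto $J(\ell^\infty(Z))$. This proves Theorem~\ref{thm:embed}. \qed

\section{Decomposition: proofs of Theorems \ref{thm:main} and \ref{thm:absorb}}\label{sec:decomposition}

\begin{proof}[Proof of Theorem \ref{thm:main}]
The space $Z$ is complemented in $\ell^\infty(Z)$, hence isomorphic to a complemented subspace of $Y$ by Theorem~\ref{thm:embed}. Conversely, $Y$ is complemented in $Z$ by restriction to one component. Moreover $Y\cong Y\oplus Y$, because $2^\kappa$ splits into $\{x_0=0\}$ and $\{x_0=1\}$, each a copy of $2^\kappa$ with measure halved, and $Z\cong Z\oplus Z$, because $\kappa+\kappa=\kappa$. Write $Y\cong Z\oplus W$ and $Z\cong Y\oplus V$. Then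
\[
Y\cong Z\oplus W\cong Z\oplus Z\oplus W\cong Z\oplus Y,\qquad
Z\cong Y\oplus V\cong Y\oplus Y\oplus V\cong Y\oplus Z ,
\]
so $Y\cong Z$.
\end{proof}

\noindent\textbf{Maharam types.} The \emph{Maharam type} of a finite measure space is the least cardinality of a family of measurable sets that generates its $\sigma$-algebra modulo null sets. The space is \emph{homogeneous} if all its non-null measurable subsets have the same type; for infinite $\rho$ the space $2^\rho$ is homogeneous of type $\rho$. Write $aE$ for the probability space $E$ with its measure multiplied by $a$. Maharam's theorem says that, up to a null set, every finite measure space is a countable disjoint union of atoms and homogeneous sets of infinite type (the homogeneous components), and that a homogeneous space of infinite type $\rho$ and total mass $a$ has the same measure algebra as $a2^\rho$. The types of the pieces do not exceed the type of the whole space.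

The space $L^{p,\infty}$ of a direct sum of finite measure spaces depends only on the measure algebras of the summands. Indeed, a measurable function modulo null functions is given by its level sets, so an isomorphism of measure algebras induces a linear bijection of the spaces of measurable functions that preserves distribution functions, and in a direct sum the distribution functions of the summands add up.

\begin{proof}[Proof of Theorem \ref{thm:absorb}]
(a) Let $B=\ell^\infty(Y)$. Since $Y$ is complemented in $Z$, the space $B$ is complemented in $\ell^\infty(Z)$, hence isomorphic to a complemented subspace of $Y$ by Theorem~\ref{thm:embed}: say $Y\cong B\oplus W$. As $B\cong B\oplus B$,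
\[
Y\cong B\oplus B\oplus W\cong B\oplus Y\cong\ell^\infty(Y).
\]

(b) By Maharam's theorem we may assume that $\Omega'=\bigoplus_{i\in I}a_i2^{\rho_i}$ with $|I|\le\kappa$, $0<a_i<\infty$, and each $\rho_i\le\kappa$ either infinite or $0$, where $2^0$ is a single point. We pass from $\Omega'$ to $\Omega''=\bigoplus_{i\in I}a_i2^\kappa$, and from $\Omega''$ to $\Omega$.

\emph{From $\Omega'$ to $\Omega''$.} Let $\pi:\Omega''\to\Omega'$ restrict points of the $i$-th summand to their coordinates in $\rho_i$. It is measure preserving, so $f\mapsto f\circ\pi$ is a linear map from $L^{p,\infty}(\Omega')$ to $L^{p,\infty}(\Omega'')$ that preserves $\|\cdot\|_{p,\infty}$. In the other direction let $Pg$ be the function on $\Omega'$ obtained by integrating $g$ over the coordinates in $\kappa\setminus\rho_i$, with respect to the product probability measure, on each summand. Then $P(f\circ\pi)=f$, and $\int_\sigma|Pg|\le\int_{\pi^{-1}\sigma}|g|$ for $\sigma\subset\Omega'$ of finite measure, so $\|Pg\|_*\le\|g\|_*$. Hence $L^{p,\infty}(\Omega')$ is isomorphic to a complemented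 subspace of $L^{p,\infty}(\Omega'')$.

\emph{From $\Omega''$ to $\Omega$.} Choose pairwise disjoint sets $B_i\subset\kappa$ with $|B_i|=\lceil a_i\rceil$, which is possible since $|I|\le\kappa$ and $\kappa$ is infinite, and a measurable set $\Theta_i\subset\bigcup_{\alpha\in B_i}\Omega_\alpha$ of measure $a_i$. Every non-null subset of $\Theta_i$ is a finite disjoint union of non-null subsets of components $\Omega_\alpha$, up to a null set. Each of these has type $\kappa$, hence so does their union. Thus $\Theta_i$ is homogeneous of type $\kappa$ and has the measure algebra of $a_i2^\kappa$. Therefore $L^{p,\infty}(\Omega'')\cong L^{p,\infty}(\bigcup_i\Theta_i)$, which is complemented in $Z$ by restriction.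

Thus $L^{p,\infty}(\Omega')$ is isomorphic to a complemented subspace of $Z$, and $Z\cong Y$ by Theorem~\ref{thm:main}.

(c) Let $X=L^{p,\infty}(\Omega')$. By (b), $Y\cong X\oplus W$ for some $W$. Using (a) and $\ell^\infty(X\oplus W)\cong\ell^\infty(X)\oplus\ell^\infty(W)$,
\[
Y\cong\ell^\infty(Y)\cong\ell^\infty(X)\oplus\ell^\infty(W)\cong X\oplus\ell^\infty(X)\oplus\ell^\infty(W)\cong X\oplus Y .
\]
Write $\Omega'$ as in the proof of (b). By hypothesis some $\rho_i$ equals $\kappa$, and restriction to that summand shows that $Y$ is isomorphic to a complemented subspace of $X$, say $X\cong Y\oplus V$. Then $X\cong Y\oplus Y\oplus V\cong Y\oplus X$, and so $X\cong Y$.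
\end{proof}

\section{Sharpness: proof of Theorem \ref{thm:sharp}}\label{sec:sharp}

In this section $p$ is again any exponent in $(1,\infty)$ unless restricted explicitly. Two observations are used repeatedly. First, for every infinite $\kappa$,
\begin{equation}\label{eq:walsh}
\text{the $\kappa$ functionals } f\mapsto\int fw_A\ \ (A\subset\kappa\text{ finite})\ \text{ separate the points of }L^1(2^\kappa).
\end{equation}
Indeed, indicators of cylinder sets are linear combinations of Walsh functions, so if all these functionals vanish at $f$, then $f$ has integral zero over all cylinders, hence over all measurable sets, and $f=0$. Second, we have the following counting principle.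

\begin{lemma}\label{lem:count}
Let $X$ be a Banach space, $0\le t<1$, and let $(u_\gamma)_{\gamma\in\Gamma}$ be vectors in $X$ with $\|\sum_{\gamma\in S}\pm u_\gamma\|\le C|S|^t$ for all finite nonempty $S\subset\Gamma$ and all signs. If $\kappa$ is an infinite cardinal and $\Phi\subset X^*$ has at most $\kappa$ elements, then $x^*(u_\gamma)=0$ for all $x^*\in\Phi$ and all but at most $\kappa$ of the $\gamma\in\Gamma$.
\end{lemma}

\begin{proof}
Let $x^*\in\Phi$, $m\ge1$, and let $S\subset\{\gamma:|x^*(u_\gamma)|>1/m\}$ have $n\ge1$ elements. For suitable signs, $n/m\le x^*(\sum_{\gamma\in S}\pm u_\gamma)\le C\|x^*\|n^t$, which bounds $n$ because $t<1$. So each set $\{\gamma:|x^*(u_\gamma)|>1/m\}$ is finite, and $x^*(u_\gamma)\ne0$ for only countably many $\gamma$. The union over $x^*\in\Phi$ of these countable sets has at most $\kappa$ elements.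
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:sharp}(a)]
(iii)$\Rightarrow$(i) is Theorem~\ref{thm:absorb}(b), and (i)$\Rightarrow$(ii) is trivial. For (ii)$\Rightarrow$(iii), let $T:X\to L^{p,\infty}(2^\kappa)$ be an isomorphism onto a subspace, and let $e_\alpha$, $\alpha<\lambda$, be the indicator of the $\alpha$-th component. The formula \eqref{eq:weaklp} holds for these $e_\alpha$ as well.

\emph{$p<2$.} Signed sums $\sum\pm a_kf_k$ of functions $f_k$ that are bounded below in $L^1$ have, on average over the signs, an $L^1$ norm at least of the order of the $\ell^2$ norm of $(a_k)$, whereas by \eqref{eq:weaklp} the vectors $\sum_{k\le n}\pm k^{-1/p}e_{\alpha_k}$ have quasinorm at most $1$. For $p\ge2$ these facts collide, as follows. Suppose $p\ge2$. All the functions $Te_\alpha$ are nonzero, and $\lambda$ is uncountable, so there are $\delta>0$ and infinitely many $\alpha$ with $\|Te_\alpha\|_{L^1}\ge\delta$. (This is where uncountability is used: a mere sequence $\|Te_\alpha\|_{L^1}$ could tend to zero.) Pick distinct such $\alpha_1,\alpha_2,\dots$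 and let $f_k=Te_{\alpha_k}$. Since $L^{p,\infty}(2^\kappa)\subset L^1(2^\kappa)$ continuously, $\|\sum_{k\le n}\pm k^{-1/p}f_k\|_{L^1}\le C$ with $C$ independent of $n$ and the signs. Average over the signs and apply Khinchine's inequality in $L^1$ pointwise, that is, $\mathbb E|\sum_k\varepsilon_ka_k|\ge\frac1{\sqrt2}(\sum_ka_k^2)^{1/2}$ for independent uniform signs $\varepsilon_k$. With $w_k=k^{-2/p}$, $L_n=\sum_{k\le n}w_k$ and the Cauchy--Schwarz inequality this gives
\[
\sqrt2\,C\ge\int\Bigl(\sum_{k\le n}w_kf_k^2\Bigr)^{1/2}\ge L_n^{-1/2}\int\sum_{k\le n}w_k|f_k|\ge\delta L_n^{1/2}.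
\]
But $2/p\le1$, so $L_n\to\infty$, a contradiction.

\emph{$\lambda\le\kappa$.} By \eqref{eq:weaklp}, $\|\sum_{\alpha\in S}\pm e_\alpha\|_{p,\infty}=|S|^{1/p}$. Apply Lemma~\ref{lem:count} to the $e_\alpha$, with $t=1/p<1$ and with $\Phi$ the set of the $\kappa$ bounded functionals $f\mapsto\int(Tf)w_A$ on $X$. If $\lambda>\kappa$, there is $\alpha$ with $\int(Te_\alpha)w_A=0$ for all $A$, so $Te_\alpha=0$ by \eqref{eq:walsh}, a contradiction.

\emph{$\rho\le\kappa$.} Let $r_\gamma(x)=(-1)^{x_\gamma}$, $\gamma<\rho$, be the Rademacher functions on one component $2^\rho$. As we already know that $p<2$, we have $\|\sum_{\gamma\in S}\pm r_\gamma\|_{p,\infty}\le\|\sum_{\gamma\in S}\pm r_\gamma\|_{L^2}=|S|^{1/2}$. So Lemma~\ref{lem:count} applies to the $r_\gamma$ with $t=1/2$ and the same $\Phi$, and $\rho>\kappa$ would give $Tr_\gamma=0$ for some $\gamma$, a contradiction.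
\end{proof}

For part (b) we must exclude an isomorphism when $\rho<\kappa$, although then $X$ is isomorphic to a complemented subspace of $L^{p,\infty}(2^\kappa)$ if $p<2$ and $\lambda\le\kappa$. The space $L^{p,\infty}(2^\kappa)$ contains $\ell^2(\kappa)$. The idea of the next lemma is that in $X$ such a large Hilbert space would have to be spread over many components. It would then contain many disjoint images of orthonormal vectors, and sums of these grow too fast.

\begin{lemma}\label{lem:hilbert}
Let $1<p<2$, let $\rho$ be an infinite cardinal, and let $X=L^{p,\infty}(\bigoplus_{i\in I}\Omega_i)$ with each $\Omega_i=2^\rho$. Then $\ell^2(\rho^+)$ is not isomorphic to a subspace of $X$.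
\end{lemma}

\begin{proof}
Suppose $T:\ell^2(\rho^+)\to X$ is an isomorphism onto a subspace, and let $f_\alpha\neq0$, $\alpha<\rho^+$, be the images of the unit vectors $u_\alpha$. For $i\in I$ the $\rho$ functionals $v\mapsto\int_{\Omega_i}(Tv)w_A$ ($A\subset\rho$ finite) are bounded on $\ell^2(\rho^+)$. Lemma~\ref{lem:count}, applied to the $u_\alpha$ with $t=1/2$ and $\rho$ in place of $\kappa$, together with \eqref{eq:walsh} for $2^\rho$, shows that the set
\[
S_i=\{\alpha<\rho^+:\ f_\alpha|_{\Omega_i}\ne0\}\quad\text{has at most $\rho$ elements.}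
\]
On the other hand, for each $\alpha$ the set $I_\alpha=\{i:f_\alpha|_{\Omega_i}\ne0\}$ is countable.

Choose $\alpha_\xi<\rho^+$ inductively for $\xi<\omega_1$. The set $\bigcup_{\eta<\xi}I_{\alpha_\eta}$ is countable, so the union of the $S_i$ over all $i$ in it has at most $\rho$ elements; let $\alpha_\xi$ lie outside this union. Then $I_{\alpha_\xi}$ is disjoint from all $I_{\alpha_\eta}$, $\eta<\xi$. So the functions $f_{\alpha_\xi}$, $\xi<\omega_1$, are nonzero and pairwise disjointly supported; in particular the $\alpha_\xi$ are distinct. For each $\xi$ there are rational $c,d>0$ with $\mu(|f_{\alpha_\xi}|>c)>d$, where $\mu$ is the measure on $\bigoplus_i\Omega_i$. Hence some pair $(c,d)$ serves uncountably many $\xi$. For $n$ of these indices, disjointness gives $\|\sum f_{\alpha_\xi}\|_{p,\infty}\ge c(nd)^{1/p}$, while boundedness of $T$ gives $\|\sum f_{\alpha_\xi}\|_{p,\infty}\le C n^{1/2}$. Since $p<2$, this is false for large $n$.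
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:sharp}(b)]
If $p<2$, $\lambda\le\kappa$ and $\rho=\kappa$, then $X\cong L^{p,\infty}(2^\kappa)$ by Theorem~\ref{thm:absorb}(c). Conversely, let $X\cong L^{p,\infty}(2^\kappa)$. By part (a), $p<2$ and $\lambda,\rho\le\kappa$. Suppose $\rho<\kappa$, so $\rho^+\le\kappa$. On the span of the Rademacher functions on $2^\kappa$ the norms of $L^1$ and $L^2$ are equivalent by Khinchine's inequality, and $\|\cdot\|_{L^1}\le\|\cdot\|_*\le p'\|\cdot\|_{p,\infty}\le p'\|\cdot\|_{L^2}$. So the closed span is a copy of $\ell^2(\kappa)$ in $L^{p,\infty}(2^\kappa)\cong X$, and it contains $\ell^2(\rho^+)$. This contradicts Lemma~\ref{lem:hilbert}.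
\end{proof}

\begin{remark}[Complex scalars]\label{rem:complex}
All theorems hold for complex scalars as well. The isomorphisms, embeddings and projections in the positive statements extend complex-linearly. For the negative statements, regard the complex space $L^{p,\infty}(2^\kappa)$ as the real space $Y\oplus Y\cong Y$, with $Y$ the real one. A complex-linear embedding of the complex version of $X$ then restricts to an embedding of the real space $X$ into $Y$, and a complex isomorphism gives $X\cong X\oplus X\cong Y\oplus Y\cong Y$ over the reals, since $\lambda+\lambda=\lambda$. So the real statements apply.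
\end{remark}

\begin{thebibliography}{9}

\bibitem{Beckner} Beckner, \emph{Ann. of Math.} \textbf{102} (1975).

\bibitem{Bonami} Bonami, \emph{Ann. Inst. Fourier} \textbf{20} (1970).

\bibitem{WLP} \emph{The Classification Problem for Nonatomic Weak $L^p$ Spaces}, \url{http://www.math.nus.edu.sg/~matlhh/preprints/WLP3.pdf}.

\end{thebibliography}

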